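\title{The edge-triangle exponential random graph on its coexistence curve}

\begin{abstract}
In the edge-triangle exponential random graph model on $n$ vertices with triangle parameter $\alpha\ge0$, the limiting free energy is the maximum of an explicit function of one variable, the edge density. Along a curve in the parameter plane this function has two maximizers $u_1<u_2$, and it has been conjectured that on this curve the edge density converges in law to a mixture of the Dirac masses at $u_1$ and $u_2$ with explicit weights. We show that the conjecture fails at every point of the curve: the edge density converges to $u_1$, and the phase near $u_2$ has probability $e^{-n\Delta+o(n)}$ with an explicit $\Delta>0$. The proof computes the term of order $n$ in the logarithm of the partition function of each phase. The same computation gives the second-order term of the free energy away from the critical point, and shows that the two phases coexist only after the edge parameter is shifted by an explicit multiple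 of $1/n$.
\end{abstract}

\section{Introduction}

\subsection{The model}

Let $\mathcal E_n$ be the set of the $N=\binom n2$ unordered pairs of distinct elements of $[n]=\{1,\dots,n\}$. A simple graph on $[n]$ is a configuration $x=(x_{ij})\in\{0,1\}^{\mathcal E_n}$; it has $S_n(x)=\sum_{i<j}x_{ij}$ edges and $\mathcal T_n(x)=\sum_{i<j<k}x_{ij}x_{jk}x_{ik}$ triangles. For $\alpha\ge0$ and $h\in\mathbb R$ the \emph{edge-triangle model} is the probability measure
\[
\mathbb P_{n,\alpha,h}(x)=\frac{e^{H(x)}}{Z_{n,\alpha,h}},\qquad H(x)=\frac{\alpha}{n}\,\mathcal T_n(x)+h\,S_n(x),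
\]
where $Z_{n,\alpha,h}$ is the normalizing constant. For $\alpha=0$ the edges are independent, each present with probability $e^h/(1+e^h)$. For $\alpha>0$ triangles are rewarded, and the factor $1/n$ puts both terms of $H$ on the scale $n^2$. We study the edge density $2S_n/n^2$.

A graph that looks like one with independent edges of density $u$ has about $u^3n^3/6$ triangles and $un^2/2$ edges, and there are about $e^{-n^2I(u)/2}$ graphs of density $u$, where $I(u)=u\log u+(1-u)\log(1-u)$. The total weight of such graphs is therefore about $e^{n^2U(u)}$ with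
\[
U(u)=U_{\alpha,h}(u)=\frac\alpha6u^3+\frac h2u-\frac12I(u),\qquad u\in[0,1].
\]
We use the following known facts without proof.
\begin{itemize}
\item[(a)] For $\alpha\ge0$ the free energy $f(\alpha,h)=\lim_{n\to\infty}n^{-2}\log Z_{n,\alpha,h}$ exists and equals $\sup_{[0,1]}U_{\alpha,h}$.
\item[(b)] At every $(\alpha,h)$, $\alpha\ge0$, where $U_{\alpha,h}$ has a unique global maximizer $u^*$, one has $2S_n/n^2\to u^*$ almost surely.
\item[(c)] The set $\mathcal M$ of the remaining $(\alpha,h)$ with $\alpha\ge0$ is a curve $h=q(\alpha)$, $\alpha>\alpha_c=27/8$, ending at the critical point $(\alpha_c,h_c)=(27/8,\log2-3/2)$. At every point of $\mathcal M$ the function $U_{\alpha,h}$ has exactly two global maximizers $0<u_1<u_2<1$, and $1-2\alpha u_i^2(1-u_i)>0$ for $i=1,2$.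
\end{itemize}
With the abbreviations
\[
v(u)=u(1-u),\qquad w(u)=\alpha u^2(1-u)=\alpha u\,v(u)
\]
we have, for $0<u<1$,
\begin{equation}\label{eq:derivs}
U'(u)=\frac12\Big(\alpha u^2+h-\log\frac u{1-u}\Big),\qquad U''(u)=-\frac{1-2w(u)}{2v(u)}.
\end{equation}
So the inequality in (c) says that $U''(u_i)<0$. Since $U'(0^+)=+\infty$ and $U'(1^-)=-\infty$, every global maximizer of $U$ lies in $(0,1)$ and is a zero of $U'$.

\subsection{A natural guess}\label{sec:guess}

On the coexistence curve $\mathcal M$ the two densities $u_1$ and $u_2$ have the same weight on the scale $e^{n^2}$, and one asks with which probability each of them appears. A guess comes from the mean-field version of the model, in which the triangle term is replaced by a function of the number of edges: give the graph $x$ the weight $\exp\{\frac{\alpha N}3u^3+hS_n\}$ with $u=S_n/N$. By Stirling's formula, $\binom Nk=(1+o(1))\,(2\pi Nv(u))^{-1/2}e^{-NI(u)}$ uniformly for $u=k/N$ in compact subsets of $(0,1)$, so the graphs with $k$ edges have total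 weight $(1+o(1))(2\pi Nv(u))^{-1/2}e^{2NU(u)}$. Near $u_i$ we have $2NU(u)\approx2NU(u_i)-N|U''(u_i)|(u-u_i)^2$ and the points $k/N$ have spacing $1/N$. Laplace's method and \eqref{eq:derivs} give the phase $u_i$ the total weight
\[
(1+o(1))\,e^{2NU(u_i)}\,\frac{N\sqrt{\pi/(N|U''(u_i)|)}}{\sqrt{2\pi Nv(u_i)}}=(1+o(1))\,e^{2NU(u_i)}D(u_i),\qquad D(u)=\big(1-2w(u)\big)^{-1/2}.
\]
As $U(u_1)=U(u_2)$, the two phases of the mean-field model appear with probabilities proportional to $D(u_1)$ and $D(u_2)$. The following conjecture, posed in \cite[Conjecture 2]{LT}, asserts the same for the edge-triangle model.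

\medskip
\noindent\textbf{Conjecture.} \emph{For every $(\alpha,h)\in\mathcal M$, the law of $2S_n/n^2$ under $\mathbb P_{n,\alpha,h}$ converges weakly to $\theta\,\delta_{u_1}+(1-\theta)\,\delta_{u_2}$, where $\theta=D(u_1)/(D(u_1)+D(u_2))$.}
\medskip

The factors $D(u_i)$ are of order one, so they decide the outcome only if the logarithms of the two partition functions agree to all orders above the constant one. Between the orders $n^2$ and $1$ lies the order $n$. We compute the term of this order and find that it differs between the phases.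

\subsection{Results}

For $u\in(0,1)$ with $w(u)<1$ put
\begin{equation}\label{eq:kappa}
\kappa(u)=-\frac12\log\big(1-w(u)\big)-\frac12w(u)+\frac{\alpha^2}{12}v(u)^3,\qquad g(u)=-\frac\alpha3u^3+\kappa(u).
\end{equation}

\begin{theorem}\label{thm:main}
Let $(\alpha,h)\in\mathcal M$ and $\Delta=g(u_1)-g(u_2)$. Then $\Delta>0$, and for every sufficiently small $\eta>0$,
\begin{align*}
\mathbb P_{n,\alpha,h}\big(|2S_n/n^2-u_2|\le\eta\big)&=e^{-n\Delta+o(n)},\\
\mathbb P_{n,\alpha,h}\big(|2S_n/n^2-u_1|\le\eta\big)&=1-e^{-n\Delta+o(n)}.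
\end{align*}
Hence the law of $2S_n/n^2$ converges weakly to $\delta_{u_1}$.
\end{theorem}

Since $0<D(u_i)<\infty$, the weight $\theta$ in the conjecture lies in $(0,1)$, so the conjecture fails at every point of $\mathcal M$.

\begin{theorem}\label{thm:free}
Let $\alpha>0$, $(\alpha,h)\ne(\alpha_c,h_c)$ and $f=f(\alpha,h)$. Then
\[
\log Z_{n,\alpha,h}=n^2f+n\big(-f+\max_ug(u)\big)+o(n),
\]
where the maximum is over the global maximizers $u$ of $U_{\alpha,h}$.
\end{theorem}

Raising $h$ by $\xi/n$ multiplies the weight of a phase of density $u$ by about $e^{\xi un/2}$, which favors the denser phase on the scale of the deficit $e^{-n\Delta}$. This locates the transition at finite $n$.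

\begin{theorem}\label{thm:window}
Let $\alpha>\alpha_c$, let $u_1<u_2$ and $\Delta$ be as in Theorem~\ref{thm:main} at the point $(\alpha,q(\alpha))$, and put $\xi_c=2\Delta/(u_2-u_1)>0$. Let $\xi_n\to\xi\in\mathbb R$ and $h_n=q(\alpha)+\xi_n/n$. Under $\mathbb P_{n,\alpha,h_n}$ the law of $2S_n/n^2$ converges weakly to $\delta_{u_1}$ if $\xi<\xi_c$ and to $\delta_{u_2}$ if $\xi>\xi_c$. For every $\theta\in(0,1)$ there is a sequence $h_n=q(\alpha)+\xi_c/n+o(1/n)$ along which the law converges weakly to $\theta\,\delta_{u_1}+(1-\theta)\,\delta_{u_2}$.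
\end{theorem}

All three theorems follow from one estimate, Proposition~\ref{prop:phase}, for the partition function of a single phase. Section~\ref{sec:heur} states it and explains each term of $g$. Section~\ref{sec:U} contains the calculus facts about $U$, among them $\Delta>0$. Sections~\ref{sec:loc} and~\ref{sec:ibp} prove the estimate, and Section~\ref{sec:proofs} derives the theorems. Besides (a)--(c), the only external input is a concentration theorem of Chatterjee and Diaconis \cite{CD}, recalled in Section~\ref{sec:loc}.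

\section{Where the term of order $n$ comes from}\label{sec:heur}

\subsection{Two graphs}

The effect is visible when the entropy $I$ is dropped. The function $\frac\alpha6u^3+\frac h2u$ is convex, so it is maximized at an endpoint, and the endpoints tie exactly when $h=-\alpha/3$. The two phases are then single graphs, the empty and the complete one, and at $h=-\alpha/3$ the mean-field model gives both the weight $1$. In the true model the empty graph has $H=0$, while the identity
\begin{equation}\label{eq:count}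
\frac1n\binom n3=\frac N3-\frac{n-1}3
\end{equation}
gives $H=-\alpha(n-1)/3$ for the complete graph. An edge lies in $n-2$ possible triangles rather than $n$, and this costs the complete graph a factor $e^{-\alpha(n-1)/3}$. For a phase of density $u$ the same count costs $e^{-\alpha u^3(n-1)/3}$, which is the first term of $g$. At $u=0$ and $u=1$ the formula for $\kappa$ gives $0$; for $0<u<1$ it accounts for the randomness of the graph, to which we turn.

\subsection{Recentering at a maximizer}

From here to the end of Section~\ref{sec:ibp}, with the exception of Section~\ref{sec:U} and Subsection~\ref{sec:graphon}, we fix $\alpha>0$, $h\in\mathbb R$ and a global maximizer $p$ of $U=U_{\alpha,h}$ with $2w(p)<1$. We write $v=v(p)$, $w=w(p)=\alpha pv$ and $\lambda=\log\frac p{1-p}$; by \eqref{eq:derivs},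
\begin{equation}\label{eq:stat}
\lambda=h+\alpha p^2.
\end{equation}
Let $\mu_0$ be the law of independent edges, each present with probability $p$, and $\mathbb E_0$ its expectation; thus $\mu_0(x)=(1-p)^Ne^{\lambda S_n(x)}$. We compare the model with $\mu_0$.

Let $Y=(y_{ij})$ be the symmetric $n\times n$ matrix with zero diagonal and $y_{ij}=x_{ij}-p$ for $i\ne j$. Then $|y_{ij}|\le1$, and under $\mu_0$ the $y_{ij}$, $i<j$, are independent with mean $0$ and variance $v$. We write $\|\cdot\|$ for the operator norm, $\|\cdot\|_F$ for the Frobenius norm, $|\cdot|$ for the Euclidean norm and $\mathbf 1$ for the vector of ones, and put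
\[
d=Y\mathbf 1,\qquad c_{ij}=(Y^2)_{ij}=\sum_ky_{ik}y_{kj},\qquad s=\mathbf 1^TY\mathbf 1=2S_n-pn(n-1).
\]
So $d_i$ is the centered degree of $i$, and $c_{ij}$, $i\neq j$, is a centered codegree. Let $T_1$, $T_2$, $T_3$ be the sums of $\prod y_e$ over the edges, the paths of length two, and the triangles of the complete graph. A path of length two is a vertex $i$ with an unordered pair of edges at $i$, so
\[
T_1=\frac s2,\qquad T_2=\sum_i\frac12\Big(d_i^2-\sum_jy_{ij}^2\Big)=\frac12\big(|d|^2-\|Y\|_F^2\big),\qquad T_3=\frac16\operatorname{tr}Y^3.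
\]
Finally let
\[
Q=\frac\alpha n\big(T_3+pT_2-2p^2T_1\big).
\]
Each monomial in $Q$ is a product of distinct centered independent variables, so $\mathbb E_0Q=0$.

\begin{lemma}\label{lem:recenter}
For every set $B$ of graphs on $[n]$,
\[
Z(B):=\sum_{x\in B}e^{H(x)}=\exp\Big\{(n^2-n)U(p)-\frac{\alpha(n-1)}3p^3\Big\}\,\mathbb E_0\big[\mathbf 1_Be^Q\big].
\]
\end{lemma}

\begin{proof}
Expand $\prod(p+y_e)$ over the three edges of each triangle. An edge lies in $n-2$ triangles and a path of length two in exactly one, so $\mathcal T_n=\binom n3p^3+(n-2)p^2T_1+pT_2+T_3$. With $T_1=S_n-Np$ and \eqref{eq:stat},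
\[
H=Q+\alpha p^2T_1+\frac\alpha n\binom n3p^3+hS_n=Q+\lambda S_n-N\alpha p^3+\frac\alpha n\binom n3p^3 .
\]
Now $e^{\lambda S_n}=\mu_0(x)(1-p)^{-N}$, and \eqref{eq:count} turns the constants into
$N\big[\frac\alpha3p^3-\alpha p^3-\log(1-p)\big]-\frac{\alpha(n-1)}3p^3$. Since $I(p)=\lambda p+\log(1-p)$, the bracket equals $\frac\alpha3p^3+hp-I(p)=2U(p)$, and $2N=n^2-n$.
\end{proof}

The choice of a stationary point $p$ made the large linear term $\alpha p^2T_1$ disappear into $\mu_0$. It remains to evaluate $\mathbb E_0[\mathbf 1_Be^Q]$ for an event $B$ that describes the phase $p$. We take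
\[
\mathcal B_\varepsilon=\mathcal B_\varepsilon(p)=\{\|Y\|\le\varepsilon n\}.
\]
The operator norm is the right quantity because it controls at once the edge density,
\begin{equation}\label{eq:density}
|s|\le\varepsilon n^2\quad\text{and}\quad|2S_n/n^2-p|\le\varepsilon+1/n\quad\text{on }\mathcal B_\varepsilon,
\end{equation}
and all the matrix products met below. By (b) and (c), $U$ has at most two global maximizers. Put $\varepsilon_1=\frac14|p'-p|$ if there is a second one, $p'$, and $\varepsilon_1=1$ otherwise.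

\begin{proposition}\label{prop:phase}
For every $\varepsilon\in(0,\varepsilon_1]$, $\log\mathbb E_0[\mathbf 1_{\mathcal B_\varepsilon}e^Q]=n\kappa(p)+o(n)$. Consequently
\begin{equation}\label{eq:phase}
\log Z(\mathcal B_\varepsilon)=n^2U(p)+n\big(-U(p)+g(p)\big)+o(n).
\end{equation}
\end{proposition}

\subsection{A Gaussian computation}\label{sec:gauss}

To see why $\kappa$ has the form \eqref{eq:kappa}, replace the $y_{ij}$ by independent centered Gaussian variables of variance $v$ and treat the three parts of $Q$ separately. This subsection is a guide; the proof does not use it.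

The term $\frac{2\alpha p^2}nT_1$ has variance $4\alpha^2p^4Nv/n^2=O(1)$ and does not matter at order $n$. The term $\frac\alpha nT_3$ has variance $\alpha^2\binom n3v^3/n^2\sim n\alpha^2v^3/6$; a centered Gaussian variable $\zeta$ has $\log\mathbb Ee^\zeta=\frac12\operatorname{Var}\zeta$, which suggests the contribution $n\alpha^2v^3/12$. In $\frac{\alpha p}nT_2$ replace $\|Y\|_F^2$ by its mean $n(n-1)v$. The degree vector $d$ is Gaussian with $\operatorname{Var}d_i=(n-1)v$ and $\operatorname{Cov}(d_i,d_j)=v$, so its covariance matrix has the eigenvalue $(n-2)v$ with multiplicity $n-1$ and the eigenvalue $2(n-1)v$ on $\mathbf 1$. From $\mathbb Ee^{a\zeta^2/2}=(1-a)^{-1/2}$ for a standard Gaussian $\zeta$ and $a<1$ we get exactly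
\[
\mathbb E\exp\Big\{\frac{\alpha p}{2n}\big(|d|^2-n(n-1)v\big)\Big\}=\Big(1-\frac{n-2}nw\Big)^{-\frac{n-1}2}e^{-\frac{n-1}2w}\,\Big(1-\frac{n-1}n2w\Big)^{-\frac12}.
\]
The last factor tends to $D(p)$. It belongs to the direction $\mathbf 1$, that is, to the total number of edges, the only variable that the mean-field model sees. The other $n-1$ directions of the degree vector contribute about $(1-w)^{-1/2}e^{-w/2}$ each, and these are the first two terms of $\kappa$.

The factor $(1-w)^{-1/2}e^{-w/2}$ can be found in a second way, which is the method of this paper in dimension one. Let $\psi(t)=\log\mathbb E\,e^{tw(\zeta^2-1)/2}$ for $t\in[0,1]$, and let $\langle\cdot\rangle_t$ be the expectation under the tilted law, so that $\psi'(t)=\frac w2(\langle\zeta^2\rangle_t-1)$. Gaussian integration by parts, $\mathbb E[\zeta F(\zeta)]=\mathbb E[F'(\zeta)]$ with $F(\zeta)=\zeta e^{tw\zeta^2/2}$, gives the closed equation $\langle\zeta^2\rangle_t=1+tw\langle\zeta^2\rangle_t$. Hence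
\begin{equation}\label{eq:integral}
\psi'(t)=\frac{tw^2}{2(1-tw)},\qquad\psi(1)=\int_0^w\frac{z\,dz}{2(1-z)}=-\frac12\log(1-w)-\frac w2 .
\end{equation}
For the graph we follow the same three steps: interpolate between $\mu_0$ and the model, derive closed equations for the moments that make up the mean of $Q$, and integrate in $t$. Two difficulties are new. First, $Q$ can be of order $n^2$, and rare graphs may dominate $\mathbb E_0e^Q$. They do so for $p=u_2$ on $\mathcal M$: Lemma~\ref{lem:recenter} and Theorems~\ref{thm:main} and~\ref{thm:free} give $\log\mathbb E_0e^Q=n(\kappa(u_2)+\Delta)+o(n)$. So the restriction to $\mathcal B_\varepsilon$ cannot be removed, and the integration by parts must be carried out under a conditioned measure. Second, for Bernoulli variables the closed equations hold only up to errors, which must be shown to be small. Section~\ref{sec:loc} supplies the tools for both.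

\section{The maximizers of $U$ and the sign of $\Delta$}\label{sec:U}

For $u\in[0,1]$ and $p\in(0,1)$ let $\mathrm{KL}(u\,|\,p)=u\log\frac up+(1-u)\log\frac{1-u}{1-p}$ be the relative entropy of two Bernoulli laws.

\begin{lemma}\label{lem:U}
Let $\alpha>0$ and let $p$ be a global maximizer of $U_{\alpha,h}$.
\begin{itemize}
\item[(i)] If $(\alpha,h)\ne(\alpha_c,h_c)$, then $2w(p)<1$.
\item[(ii)] For all $u\in[0,1]$, $\ \mathrm{KL}(u\,|\,p)-\frac{\alpha p}2(u-p)^2\ge\frac{\alpha p}6(u-p)^2$.
\end{itemize}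
\end{lemma}

\begin{proof}
(i) Since $U''(p)\le0$, \eqref{eq:derivs} gives $w(p)\le\frac12$. Suppose $w(p)=\frac12$. If $w'(p)\ne0$, then $U''$ changes sign at $p$, so $U'$ has a strict local extremum at $p$ with value $0$. Then $U'$ has one sign on a punctured neighborhood of $p$ and $U$ is strictly monotone near $p$, which is impossible at an interior maximum. Hence $w'(p)=\alpha p(2-3p)=0$, so $p=\frac23$; then $w(p)=\frac4{27}\alpha=\frac12$ gives $\alpha=\frac{27}8$, and $U'(p)=0$ gives $h=\log2-\frac32$.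

(ii) We have $I(u)-I(p)=\mathrm{KL}(u\,|\,p)+\lambda(u-p)$ with $\lambda=\log\frac p{1-p}=h+\alpha p^2$, and $u^3-p^3-3p^2(u-p)=(u-p)^2(u+2p)$. Maximality of $p$ gives
\[
0\ge2\big(U(u)-U(p)\big)=\frac\alpha3(u-p)^2(u+2p)-\mathrm{KL}(u\,|\,p),
\]
and $\frac13(u+2p)-\frac p2=\frac u3+\frac p6\ge\frac p6$.
\end{proof}

\begin{proposition}\label{prop:Delta}
At every $(\alpha,h)\in\mathcal M$, $\Delta=g(u_1)-g(u_2)>0$.
\end{proposition}

\begin{proof}
Write $w_i=w(u_i)\in(0,\frac12)$. We have $\Delta=\frac\alpha3(u_2^3-u_1^3)-(\kappa(u_2)-\kappa(u_1))$. The first term is positive, and we must show that a possible gain in $\kappa$ does not outweigh it. This rests on the bound $u_2>\frac23$. Between the two maximizers, $U$ has a local minimum $u_3$, where $U''\ge0$ and so $w(u_3)\ge\frac12$. The function $w$ is strictly increasing on $[0,\frac23]$, so $u_2\le\frac23$ would give $w_2>w(u_3)\ge\frac12$, which is false.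

Write $\kappa(u)=L(w(u))+w(u)^2\rho(u)$ with $L(z)=-\frac12\log(1-z)-\frac z2$ and $\rho(u)=\frac{1-u}{12u}$; indeed $\alpha^2v(u)^3=w(u)^2(1-u)/u$. On $[0,\frac12]$ we have $L'(z)=\frac z{2(1-z)}\in[0,\frac12]$. The function $\rho$ is positive and decreasing, so $\rho(u_1)\ge\rho(u_2)$ and $\rho(u_2)<\rho(\frac23)=\frac1{24}$. With $w_1+w_2<1$,
\[
\kappa(u_2)-\kappa(u_1)\le\tfrac12(w_2-w_1)_++(w_2^2-w_1^2)_+\,\rho(u_2)\le\tfrac{13}{24}(w_2-w_1)_+ .
\]
If $w_2\le w_1$, then $\Delta\ge\frac\alpha3(u_2^3-u_1^3)>0$. Otherwise put $\sigma_1=u_1+u_2$ and $\sigma_2=u_1^2+u_1u_2+u_2^2$. Then $u_2^3-u_1^3=(u_2-u_1)\sigma_2$ and $w_2-w_1=\alpha(u_2-u_1)(\sigma_1-\sigma_2)$, so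
\[
\Delta\ge\alpha(u_2-u_1)\Big[\frac{\sigma_2}3-\frac{13}{24}(\sigma_1-\sigma_2)\Big]=\frac78\,\alpha(u_2-u_1)\Big[\sigma_2-\frac{13}{21}\sigma_1\Big].
\]
As a function of $u_2\ge\frac23$ the last bracket has derivative $u_1+2u_2-\frac{13}{21}>0$, and at $u_2=\frac23$ it equals $u_1^2+\frac1{21}u_1+\frac2{63}>0$.
\end{proof}

\section{Localization}\label{sec:loc}

\subsection{Graphons and the events $\mathcal B_\varepsilon$}\label{sec:graphon}

A \emph{graphon} is a symmetric measurable function $W:[0,1]^2\to[0,1]$. A graph $x$ on $[n]$ defines the graphon $W_x$ that equals $x_{ij}$ on $[\frac{i-1}n,\frac in)\times[\frac{j-1}n,\frac jn)$, with $x_{ii}=0$. The \emph{cut norm} of a bounded measurable $R$ is $\|R\|_\square=\sup_{A,A'}|\iint_{A\times A'}R|$ over measurable $A,A'\subset[0,1]$, and the \emph{cut distance} is $\delta_\square(W,W')=\inf_\pi\|W-W'(\pi\,\cdot,\pi\,\cdot)\|_\square$ over measure-preserving bijections $\pi$ of $[0,1]$. For a constant graphon $u$, $\delta_\square(W,u)=\|W-u\|_\square$. For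 measurable $\chi_1,\chi_2$,
\begin{equation}\label{eq:bilinear}
\Big|\iint R(z_1,z_2)\chi_1(z_1)\chi_2(z_2)\Big|\le
\begin{cases}\|R\|_\square&\text{if }0\le\chi_1,\chi_2\le1,\\ 4\|R\|_\square&\text{if }|\chi_1|,|\chi_2|\le1.\end{cases}
\end{equation}
In the first case, for fixed $\chi_2$ the absolute value is largest when $\chi_1$ is the indicator of the set where $\int R(\cdot,z_2)\chi_2(z_2)\,dz_2$ is positive or of the set where it is negative, and the same applies to $\chi_2$. The second case follows by splitting $\chi_1,\chi_2$ into positive and negative parts.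

\begin{theorem}[{\cite[Theorem 3.2]{CD}}]\label{thm:CD}
Let $\Psi$ be a bounded function on graphons, invariant under relabeling by measure-preserving bijections and continuous for $\delta_\square$. Let $x$ be a random graph on $[n]$ with probability proportional to $e^{n^2\Psi(W_x)}$, and let $F^*$ be the set of maximizers of $\Psi(W)-\frac12\iint I(W)$. For every $\eta>0$ there are $C,\gamma>0$ such that $\mathbb P(\delta_\square(W_x,F^*)>\eta)\le Ce^{-\gamma n^2}$ for all $n$.
\end{theorem}

We translate this into the language of operator norms. For $u\in(0,1)$ let $\mathcal B_\varepsilon(u)$ be defined as $\mathcal B_\varepsilon(p)$, with the matrix centered at $u$.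

\begin{lemma}\label{lem:conc}
Let $\alpha\ge0$, $h\in\mathbb R$ and $\varepsilon>0$.
\begin{itemize}
\item[(i)] There is $\gamma>0$ such that, for $n$ large, the complement of $\bigcup_u\mathcal B_\varepsilon(u)$, the union over the global maximizers $u$ of $U_{\alpha,h}$, has $\mathbb P_{n,\alpha,h}$-probability at most $e^{-\gamma n^2}$.
\item[(ii)] If $u\ne u'$, $\varepsilon\le\frac14|u-u'|$ and $n\ge3$, then $\mathcal B_\varepsilon(u)\cap\mathcal B_\varepsilon(u')=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}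
(i) Let $t_2(W)=\iint W$ and $t_3(W)=\iiint W(z_1,z_2)W(z_2,z_3)W(z_1,z_3)$, and take $\Psi=\frac\alpha6t_3+\frac h2t_2$. As $t_3(W_x)=6\mathcal T_n/n^3$ and $t_2(W_x)=2S_n/n^2$, we have $n^2\Psi(W_x)=H(x)$. Replacing the three factors of $t_3$ one at a time and applying \eqref{eq:bilinear} with the third variable fixed gives $|t_3(W)-t_3(W')|\le3\|W-W'\|_\square$, so $\Psi$ is continuous.

We claim that $F^*$ consists of the constants that maximize $U_{\alpha,h}$. The inequality $abc\le\frac13(a^3+b^3+c^3)$ for $a,b,c\ge0$, with equality only for $a=b=c$, gives $t_3(W)\le\iint W^3$; here $\alpha\ge0$ is used to conclude that $\Psi(W)-\frac12\iint I(W)\le\iint U(W)\le\sup U$. Constant maximizers attain the bound. If $\alpha>0$, equality forces $W(z_1,z_2)=W(z_1,z_3)$ for almost every triple; integrating over $z_3$ shows that $W(z_1,z_2)$ is a function of $z_1$ alone, and by symmetry it is constant almost everywhere. If $\alpha=0$, then $U$ is strictly concave and equality forces $W$ to equal its maximizer almost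 everywhere.

Now let $R=W_x-u$ and suppose $\|R\|_\square\le\eta$. The matrix of values of $R$ is $Y-u\,\mathrm{Id}$, with $Y$ centered at $u$, and
\[
\|Y-u\,\mathrm{Id}\|^4\le\operatorname{tr}(Y-u\,\mathrm{Id})^4=n^4\int R(z_1,z_2)R(z_2,z_3)R(z_3,z_4)R(z_4,z_1).
\]
For fixed $z_3,z_4$, \eqref{eq:bilinear} with $\chi_1=R(z_4,\cdot)$ and $\chi_2=R(\cdot,z_3)$ bounds the integral over $z_1,z_2$ by $4\eta$, and $|R(z_3,z_4)|\le1$. So $\|Y\|\le(4\eta)^{1/4}n+1\le\varepsilon n$ if $(4\eta)^{1/4}=\varepsilon/2$ and $n\ge2/\varepsilon$. Theorem~\ref{thm:CD} gives the claim; the constant $C$ is absorbed by decreasing $\gamma$.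

(ii) The matrices centered at $u$ and at $u'$ differ by $u'-u$ times the adjacency matrix of the complete graph, whose norm is $n-1$. On the intersection we would have $|u'-u|(n-1)\le2\varepsilon n\le\frac12|u'-u|n$, that is, $n\le2$.
\end{proof}

\subsection{Interpolation and the boundary of $\mathcal B_\varepsilon$}

We return to the fixed maximizer $p$. For $t\in[0,1]$ let $\mu_t$ have density $e^{tQ}/\mathbb E_0e^{tQ}$ with respect to $\mu_0$, with expectation $\mathbb E_t$. Since $Q=H-\lambda S_n+\text{const}$, we have $\mu_t\propto e^{tH+(1-t)\lambda S_n}$, so $\mu_t=\mathbb P_{n,t\alpha,h_t}$ with $h_t=th+(1-t)\lambda$, and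
\[
U_{t\alpha,h_t}=t\,U_{\alpha,h}+(1-t)\,U_{0,\lambda}.
\]
The strictly concave function $U_{0,\lambda}$ has its maximum at $p$. Hence $p$ is the unique maximizer of $U_{t\alpha,h_t}$ for $t<1$: the path stays inside the family of models, at constant density.

Throughout, $K$ denotes a constant that depends only on $(\alpha,p)$ and may change from line to line, while ``$n$ large'' and the rates $\gamma$ may depend on $t,\varepsilon,\delta$. The next lemma says that, given $\mathcal B_\varepsilon$, the graph is far from the boundary of $\mathcal B_\varepsilon$, so that conditioning will not disturb local computations.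

\begin{lemma}\label{lem:shell}
For $t\in[0,1]$ and $0<\varepsilon'<\varepsilon''\le\varepsilon_1$ there is $\gamma>0$ such that $\mu_t(\mathcal B_{\varepsilon''}\setminus\mathcal B_{\varepsilon'})\le e^{-\gamma n^2}\mu_t(\mathcal B_{\varepsilon'})$ for $n$ large.
\end{lemma}

\begin{proof}
For $t<1$, Lemma~\ref{lem:conc}(i) gives $\mu_t(\mathcal B_{\varepsilon'}^c)\le e^{-\gamma n^2}$, and the claim follows after decreasing $\gamma$. Let $t=1$. If there is a second maximizer $p'$, then $\mathcal B_{\varepsilon''}(p)$ is disjoint from $\mathcal B_{\varepsilon'}(p')$ by Lemma~\ref{lem:conc}(ii). So in all cases Lemma~\ref{lem:conc}(i) gives $\mu_1(\mathcal B_{\varepsilon''}\setminus\mathcal B_{\varepsilon'})\le e^{-2\gamma n^2}$ for some $\gamma>0$. The phase $p$ may itself be rare under $\mu_1$, and it remains to show that $\mu_1(\mathcal B_{\varepsilon'})\ge e^{-o(n^2)}$.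

Write $B=\mathcal B_{\varepsilon'}$, so $\mu_1(B)=\mathbb E_0[\mathbf 1_Be^Q]/\mathbb E_0e^Q$. By Lemma~\ref{lem:recenter}, fact (a) and $U(p)=f$, the denominator is $e^{o(n^2)}$. By Jensen's inequality the numerator is at least $\mu_0(B)\exp\mathbb E_0[Q\mid B]$. Counting monomials gives $|Q|\le Kn^2$, and $\mathbb E_0Q=0$, so $\mathbb E_0[Q\mathbf 1_B]=-\mathbb E_0[Q\mathbf 1_{B^c}]\ge-Kn^2\mu_0(B^c)$. Since $\mu_0(B^c)\to0$ by the case $t=0$, the numerator is at least $e^{-o(n^2)}$.
\end{proof}

\subsection{Degrees and codegrees}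

The event $\mathcal B_\varepsilon$ bounds $|d|^2$ by $\varepsilon^2n^3$, which leaves room for some vertices with $|d_i|$ of order $n$. At such vertices the linearization used in Section~\ref{sec:ibp} is not accurate. We exclude them by a separate argument, one row at a time. For $\delta\in(0,1]$ let
\[
\mathcal G_\delta=\Big\{\max_i|d_i|\le\delta n,\ \max_{i\ne j}|c_{ij}|\le\delta n\Big\}.
\]

\begin{lemma}\label{lem:rows}
Let $\delta\in(0,1]$, $\delta'=\delta\min(1,\alpha^{-1/2})$, $c_0=\alpha p\delta'^2/6$ and $\varepsilon_0(\delta)=\min\big(\delta,\frac{\varepsilon_1}2,\frac{c_0}{8\alpha}\big)$. For $0<\varepsilon\le\varepsilon_0(\delta)$ and $t\in[0,1]$, $\ \mu_t(\mathcal G_\delta^c\mid\mathcal B_\varepsilon)\le e^{-c_0n/8}$ for $n$ large.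
\end{lemma}

\begin{proof}
Fix a vertex $i$. Let $Y'$ be $Y$ with row and column $i$ removed, and let $y_i\in\mathbb R^{n-1}$ be the off-diagonal part of row $i$. The monomials of $Q$ that involve $y_i$ come from triangles through $i$, paths centered at $i$, paths ending at $i$ and edges at $i$; their sum is
\[
Q_i=\frac\alpha n\Big[\frac12y_i^TY'y_i+\frac p2\big(d_i^2-|y_i|^2\big)+p\,y_i^TY'\mathbf 1-2p^2d_i\Big].
\]
Suppose $\|Y'\|\le\varepsilon n$. Using $|y_i|^2\le n$ and $|d_i|\le n$,
\[
\Big|Q_i-\frac{\alpha p}{2n}d_i^2\Big|\le\frac\alpha n\Big(\frac12\varepsilon n^2+\frac n2+\varepsilon n^2+2n\Big)\le2\alpha\varepsilon n\qquad(n\ge5/\varepsilon).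
\]
Given $Y'$, the law of $y_i$ under $\mu_t$ is its law under $\mu_0$ tilted by $e^{tQ_i}$. Since $\alpha pd_i^2\ge0$, the normalization is at least $e^{-2\alpha\varepsilon n}$, and every event $A$ satisfies
\begin{equation}\label{eq:row}
\mu_t(A\mid Y')\le e^{4\alpha\varepsilon n}\,\mathbb E_0\big[e^{\alpha pd_i^2/(2n)}\mathbf 1_A\,\big|\,Y'\big].
\end{equation}

\emph{Degrees.} Let $m=n-1$. The degree of $i$ is binomial under $\mu_0$ and independent of $Y'$. For $u=k/m$, comparing the binomial laws with parameters $p$ and $u$ at the point $k$ gives $\binom mkp^k(1-p)^{m-k}=\binom mku^k(1-u)^{m-k}e^{-m\mathrm{KL}(u|p)}\le e^{-m\mathrm{KL}(u|p)}$. When the degree is $k$ we have $d_i=m(u-p)$ and $\frac{\alpha p}{2n}d_i^2\le m\frac{\alpha p}2(u-p)^2$. There are $n$ values of $k$, and $|d_i|>\delta'n$ implies $|u-p|>\delta'$. Lemma~\ref{lem:U}(ii) yields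
\begin{equation}\label{eq:degtail}
\mathbb E_0\big[e^{\alpha pd_i^2/(2n)}\mathbf 1_{|d_i|>\delta'n}\big]\le n\,e^{-c_0(n-1)},
\end{equation}
and the same bound holds for $\{|d_i|>\delta n\}$ because $\delta'\le\delta$.

\emph{Codegrees.} Hoeffding's inequality states that a sum of $m$ independent centered variables, each confined to an interval of length at most $1$, exceeds $a$ in absolute value with probability at most $2e^{-2a^2/m}$. For $j\ne i$, $c_{ij}=\sum_{k\ne i}y_{ik}y_{kj}$, where the coefficients $y_{kj}$, $k\neq i$, are determined by $Y'$ and bounded by $1$. So $\mu_0(|c_{ij}|>\delta n\mid Y')\le2e^{-2\delta^2n}$. Splitting according to whether $|d_i|\le\delta'n$, and using $\alpha p\delta'^2\le\delta^2$, $c_0\le\delta^2$ and \eqref{eq:degtail},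
\[
\mathbb E_0\big[e^{\alpha pd_i^2/(2n)}\mathbf 1_{|c_{ij}|>\delta n}\,\big|\,Y'\big]\le2e^{\delta^2n/2-2\delta^2n}+ne^{-c_0(n-1)}\le(n+2)e^{-c_0(n-1)}.
\]

\emph{Conclusion.} Since $4\alpha\varepsilon\le c_0/2$, \eqref{eq:row} bounds the conditional probability of each bad event $A=\{|d_i|>\delta n\}$ or $A=\{|c_{ij}|>\delta n\}$ by $(n+2)e^{c_0n/2-c_0(n-1)}\le e^{-c_0n/4}$ for $n$ large, whenever $\|Y'\|\le\varepsilon n$. On $\mathcal B_\varepsilon$ we have $\|Y'\|\le\varepsilon n$. Conversely, row and column $i$ form a matrix of norm $|y_i|\le\sqrt n$, so $\|Y'\|\le\varepsilon n$ implies $\mathcal B_{2\varepsilon}$ for $n$ large. Hence $\mu_t(A\cap\mathcal B_\varepsilon)\le e^{-c_0n/4}\mu_t(\mathcal B_{2\varepsilon})\le2e^{-c_0n/4}\mu_t(\mathcal B_\varepsilon)$ by Lemma~\ref{lem:shell}, as $2\varepsilon\le\varepsilon_1$. A union bound over at most $2n^2$ bad events ends the proof.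
\end{proof}

The proof shows why $p$ must be a global maximizer. A single vertex gains $\frac{\alpha p}2(u-p)^2n$ by taking degree $un$, at entropic cost $\mathrm{KL}(u\,|\,p)n$. The cost must exceed the gain for all $u\in[0,1]$, not only near $p$, and Lemma~\ref{lem:U}(ii) draws this from $U(u)\le U(p)$.

\section{The mean of $Q$ along the interpolation}\label{sec:ibp}

In this section $\delta\in(0,1]$, $0<\varepsilon\le\varepsilon_0(\delta)$ and $t\in[0,1]$ are fixed, and $\langle\cdot\rangle=\mathbb E_t[\,\cdot\mid\mathcal B_\varepsilon]$.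

\subsection{Integration by parts}

For Bernoulli variables, integration by parts means replacing $y_{ij}$ by its conditional mean given the other edges. The function $Q$ is affine in $y_{ij}$. Collecting the triangles, the paths centered at $i$ or at $j$, and the edge itself, we find the coefficient
\begin{equation}\label{eq:field}
\ell_{ij}=\frac\alpha n\big[c_{ij}+p(d_i+d_j-2y_{ij})-2p^2\big],
\end{equation}
which does not depend on $y_{ij}$. Under $\mu_t$, given the other edges, the odds of $x_{ij}=1$ are $e^{\lambda+t\ell_{ij}}$, so the conditional mean of $y_{ij}$ is $b_{ij}=\varphi(t\ell_{ij})$ with $\varphi(z)=\pi(z)-p$, $\pi(z)=e^{\lambda+z}/(1+e^{\lambda+z})$. From $\varphi'=\pi(1-\pi)$ and $\varphi''=\pi(1-\pi)(1-2\pi)$ we read off $\varphi(0)=0$, $\varphi'(0)=v$, $|\varphi'|\le\frac14$, $|\varphi''|\le1$, and therefore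
\begin{equation}\label{eq:lin}
b_{ij}=tv\,\ell_{ij}+r_{ij},\qquad|r_{ij}|\le\ell_{ij}^2,\qquad|b_{ij}|\le\min(1,|\ell_{ij}|).
\end{equation}

\begin{lemma}\label{lem:ibp}
For $i\ne k$ let $F_{ik}$ be a function of the graph that does not depend on $y_{ik}$, with $|F_{ik}|\le n^2$. Then $\big\langle\sum_{i\ne k}F_{ik}y_{ik}\big\rangle=\big\langle\sum_{i\ne k}F_{ik}b_{ik}\big\rangle+o(1)$.
\end{lemma}

\begin{proof}
Fix $i\ne k$ and let $B'\subset\mathcal B_\varepsilon$ be the set of graphs that lie in $\mathcal B_\varepsilon$ for both values of $x_{ik}$. Its indicator does not depend on $y_{ik}$, so $\mathbb E_t[\mathbf 1_{B'}F_{ik}(y_{ik}-b_{ik})]=0$. Flipping $x_{ik}$ changes $Y$ by a matrix of norm $1$, so a graph in $\mathcal B_\varepsilon\setminus B'$ has $\|Y\|>\varepsilon n-1$, and $\mathcal B_\varepsilon\setminus B'\subset\mathcal B_\varepsilon\setminus\mathcal B_{\varepsilon/2}$ for $n\ge2/\varepsilon$. As $|y_{ik}-b_{ik}|\le1$, Lemma~\ref{lem:shell} bounds $|\langle F_{ik}(y_{ik}-b_{ik})\rangle|$ by $n^2e^{-\gamma n^2}$.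 Sum over the at most $n^2$ pairs.
\end{proof}

\subsection{The estimate}

\begin{proposition}\label{prop:mean}
Let $a(t)=\frac{tw^2}{2(1-tw)}+\frac{t\alpha^2v^3}6$. There are $K,\delta_0>0$ depending only on $(\alpha,p)$ such that for $\delta\le\delta_0$, $0<\varepsilon\le\varepsilon_0(\delta)$ and every $t\in[0,1]$,
\[
\limsup_{n\to\infty}\Big|\frac1n\langle Q\rangle-a(t)\Big|\le K\delta .
\]
\end{proposition}

The errors in \eqref{eq:lin} are governed by $\sum_{i\ne j}\ell_{ij}^2$, hence by $\operatorname{tr}Y^4=\sum_{i,j}c_{ij}^2$ and $n|d|^2$. Under $\mu_0$ both have mean of order $n^3$, but $\mathcal B_\varepsilon$ bounds them only by $\varepsilon^2n^4$, which is too weak. We therefore measure all errors in terms of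
\[
\Xi=\operatorname{tr}Y^4+n|d|^2+n^3,
\]
derive equations for $\langle\operatorname{tr}Y^4\rangle$ and $\langle|d|^2\rangle$ with error $\delta\langle\Xi\rangle$, and let these equations bound $\langle\Xi\rangle$ itself.

\begin{proof}
We write $O(E)$ for a quantity bounded by $KE$ for $n$ large. We use $\varepsilon\le\delta$ and $n^{-1/2}\le\delta$, and absorb terms $o(1)$ into the errors below, which are at least $\delta$. All variables below are bounded by a power of $n$ (for instance $\Xi\le3n^4$), so by Lemma~\ref{lem:rows} the event $\mathcal G_\delta^c$ contributes $o(1)$ to each expectation, and bounds valid on $\mathcal G_\delta$ may be used inside $\langle\cdot\rangle$.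

\emph{Step 0: deterministic bounds.} From $|\ell_{ij}|\le\frac\alpha n(|c_{ij}|+|d_i|+|d_j|+4)$,
\begin{equation}\label{eq:l2}
\sum_{i\ne j}\ell_{ij}^2\le\frac{4\alpha^2}{n^2}\big(\operatorname{tr}Y^4+2n|d|^2+16n^2\big)\le K\,\frac\Xi{n^2}.
\end{equation}
Checking the values $1-p$ and $-p$ gives $y_{ij}^2=v+(1-2p)y_{ij}$, so $\|Y\|_F^2=n(n-1)v+(1-2p)s$ and $c_{ii}=(n-1)v+(1-2p)d_i$. Hence $c_{ii}=nv+O(\delta n)$ on $\mathcal G_\delta$, and always $0\le c_{ii}\le n$. On $\mathcal B_\varepsilon$,
\begin{equation}\label{eq:det}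
|s|\le\delta n^2,\qquad\|Y\|_F^2=n^2v+O(\delta n^2),\qquad\max\Big(|\operatorname{tr}Y^3|,\ |d^TYd|,\ \Big|\sum_id_ic_{ii}\Big|\Big)\le\delta\,\Xi .
\end{equation}
Indeed $|\operatorname{tr}Y^3|\le\|Y\|\|Y\|_F^2\le\varepsilon n^3$, $|d^TYd|\le\varepsilon n|d|^2$, and $|\sum_id_ic_{ii}|\le n^{3/2}|d|\le n\,\Xi^{1/2}\le n^{-1/2}\Xi$ because $\Xi\ge n^3$. We also record, using $Y^2\mathbf 1=Yd$,
\begin{equation}\label{eq:csums}
\sum_{i\ne k}c_{ik}=|d|^2-\|Y\|_F^2,\qquad\sum_{i\ne k}d_ic_{ik}=d^TYd-\sum_id_ic_{ii},\qquad\sum_{i\ne k}y_{ik}c_{ik}=\operatorname{tr}Y^3 .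
\end{equation}

\emph{Step 1: codegrees.} Expand one factor in $c_{ij}^2$ and separate the part of the other factor that passes through the same middle vertex:
\[
\sum_{i\ne j}c_{ij}^2=\sum_k\sum_{i\ne j}y_{ik}^2y_{kj}^2+\sum_{i\ne k}y_{ik}\Phi_{ik},\qquad\Phi_{ik}=\sum_{j\ne i,k}y_{kj}\big(c_{ij}-y_{ik}y_{kj}\big).
\]
The first sum is $\sum_k(c_{kk}^2-\sum_iy_{ik}^4)=n^3v^2+O(\delta n^3)$ on $\mathcal G_\delta$. In the second, $\Phi_{ik}=\sum_{j\ne i,k}\sum_{l\ne k}y_{kj}y_{il}y_{lj}$ does not contain the edge $\{i,k\}$ and is bounded by $n^2$, so Lemma~\ref{lem:ibp} replaces $y_{ik}$ by $b_{ik}$. From $(Y^3)_{ik}=c_{ii}y_{ik}+\sum_{j\ne i,k}c_{ij}y_{jk}$ and $\sum_{j\ne i,k}y_{kj}^2=c_{kk}-y_{ik}^2$ we get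
\[
\Phi_{ik}=(Y^3)_{ik}-y_{ik}\big(c_{ii}+c_{kk}-y_{ik}^2\big).
\]
So on $\mathcal B_\varepsilon$, $(\sum_{i\ne k}\Phi_{ik}^2)^{1/2}\le\|Y\|\|Y^2\|_F+2n\|Y\|_F\le\varepsilon n\,\Xi^{1/2}+2n^2\le3\delta n\,\Xi^{1/2}$. By the Cauchy--Schwarz inequality, $|b_{ik}|\le|\ell_{ik}|$ and \eqref{eq:l2}, $\sum_{i\ne k}|b_{ik}\Phi_{ik}|=O(\delta\,\Xi)$. Adding $\sum_ic_{ii}^2=n^3v^2+O(\delta n^3)$ for the second statement, we obtain
\begin{equation}\label{eq:E1}
\Big\langle\sum_{i\ne j}c_{ij}^2\Big\rangle=n^3v^2+O(\delta\langle\Xi\rangle),\qquad\langle\operatorname{tr}Y^4\rangle=2n^3v^2+O(\delta\langle\Xi\rangle).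
\end{equation}

\emph{Step 2: degrees.} This is the analog of $\langle\zeta^2\rangle_t=1+tw\langle\zeta^2\rangle_t$. We have $|d|^2=\|Y\|_F^2+\sum_{i\ne k}y_{ik}(d_i-y_{ik})$, and $d_i-y_{ik}$ does not depend on $y_{ik}$. By Lemma~\ref{lem:ibp} and \eqref{eq:lin},
\[
\langle|d|^2\rangle=\langle\|Y\|_F^2\rangle+tv\Big\langle\sum_{i\ne k}\ell_{ik}(d_i-y_{ik})\Big\rangle+\Big\langle\sum_{i\ne k}r_{ik}(d_i-y_{ik})\Big\rangle+o(1).
\]
On $\mathcal G_\delta$ the last sum is at most $(\delta n+1)\sum\ell_{ik}^2=O(\delta\,\Xi/n)$; this is the purpose of the degree bound. For the middle sum we use $\sum_{i\ne k}d_i^2=(n-1)|d|^2$, $\sum_{i\ne k}d_id_k=s^2-|d|^2$ and $\sum_{i\ne k}y_{ik}d_i=\sum_{i\ne k}y_{ik}d_k=|d|^2$, which give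
\[
\sum_{i\ne k}(d_i-y_{ik})(d_i+d_k-2y_{ik})=(n-6)|d|^2+s^2+2\|Y\|_F^2,
\]
and $\sum_{i\ne k}(d_i-y_{ik})=(n-2)s$. With \eqref{eq:field} and \eqref{eq:csums},
\begin{align*}
\sum_{i\ne k}\ell_{ik}(d_i-y_{ik})=\frac\alpha n\Big[&d^TYd-\sum_id_ic_{ii}-\operatorname{tr}Y^3\\
&+p\big((n-6)|d|^2+s^2+2\|Y\|_F^2\big)-2p^2(n-2)s\Big].
\end{align*}
Apart from $pn|d|^2+ps^2$, every term in the bracket is $O(\delta\,\Xi)$, by \eqref{eq:det} and $|d|^2,\|Y\|_F^2\le\Xi/n$. Since $\alpha pv=w$,
\begin{equation}\label{eq:E2}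
\langle|d|^2\rangle=n^2v+tw\Big(\langle|d|^2\rangle+\frac{\langle s^2\rangle}n\Big)+O\Big(\frac{\delta\langle\Xi\rangle}n\Big).
\end{equation}

\emph{Step 3: the bound on $\langle\Xi\rangle$.} The term $s^2/n=(\mathbf 1^Td)^2/n$ is the squared component of $d$ along $\mathbf 1$, the direction with the doubled eigenvalue in Subsection~\ref{sec:gauss}. It is at most $|d|^2$, so \eqref{eq:E2} gives $(1-2w)\langle|d|^2\rangle\le n^2v+K\delta\langle\Xi\rangle/n$. Here the hypothesis $2w<1$ enters. Together with \eqref{eq:E1} we get $\langle\Xi\rangle\le K_1n^3+K_1\delta\langle\Xi\rangle$ with $K_1$ depending only on $(\alpha,p)$. Put $\delta_0=\min(1,\frac1{2K_1})$. For $\delta\le\delta_0$,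
\begin{equation}\label{eq:apriori}
\langle\Xi\rangle\le Kn^3 .
\end{equation}

\emph{Step 4: the number of edges, and $T_2$.} To solve \eqref{eq:E2} we must show that the single direction $\mathbf 1$ carries a negligible part of $|d|^2$. Write $s^2=\sum_{i\ne k}y_{ik}(s-2y_{ik})+2\|Y\|_F^2$. The factor $s-2y_{ik}$ is twice the sum of $y_e$ over the edges $e\neq\{i,k\}$, so it does not depend on $y_{ik}$ and is bounded by $n^2$. Lemma~\ref{lem:ibp} and $|b_{ik}y_{ik}|\le1$ give $\langle s^2\rangle\le\langle s\sum_{i\ne k}b_{ik}\rangle+4n^2+o(1)$. By \eqref{eq:field} and \eqref{eq:csums},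
\[
\sum_{i\ne k}\ell_{ik}=\frac\alpha n\Big[2p(n-2)s+|d|^2-\|Y\|_F^2-2p^2n(n-1)\Big].
\]
Multiply by $tvs$. The first term gives at most $2ws^2$, and the others give $O(\delta n(|d|^2+n^2))=O(\delta\,\Xi)$ since $|s|\le\delta n^2$. Also $|s|\sum|r_{ik}|=O(\delta\,\Xi)$ by \eqref{eq:l2}. Thus $(1-2w)\langle s^2\rangle\le K\delta\langle\Xi\rangle+4n^2+o(1)$, and $2w<1$ with \eqref{eq:apriori} yields $\langle s^2\rangle=O(\delta n^3)$. Now \eqref{eq:E2} reads $(1-tw)\langle|d|^2\rangle=n^2v+O(\delta n^2)$, and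
\[
\frac{\alpha p}n\langle T_2\rangle=\frac{\alpha p}{2n}\Big(\frac{n^2v}{1-tw}-n^2v\Big)+O(\delta n)=n\,\frac{tw^2}{2(1-tw)}+O(\delta n).
\]

\emph{Step 5: $T_3$.} We have $6T_3=\sum_{i\ne j}y_{ij}c_{ij}$, and $c_{ij}$ does not depend on $y_{ij}$, so $6\langle T_3\rangle=\langle\sum_{i\ne j}(tv\ell_{ij}+r_{ij})c_{ij}\rangle+o(1)$. On $\mathcal G_\delta$, $\sum|r_{ij}c_{ij}|\le\delta n\sum\ell_{ij}^2=O(\delta\,\Xi/n)$; this is the purpose of the codegree bound. By \eqref{eq:csums},
\[
\sum_{i\ne j}\ell_{ij}c_{ij}=\frac\alpha n\Big[\sum_{i\ne j}c_{ij}^2+2p\Big(d^TYd-\sum_id_ic_{ii}\Big)-2p\operatorname{tr}Y^3-2p^2\big(|d|^2-\|Y\|_F^2\big)\Big].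
\]
All terms in the bracket after the first are $O(\delta\,\Xi)$ as in Step 2. By \eqref{eq:E1} and \eqref{eq:apriori}, $6\langle T_3\rangle=t\alpha v^3n^2+O(\delta n^2)$, that is, $\frac\alpha n\langle T_3\rangle=n\,\frac{t\alpha^2v^3}6+O(\delta n)$.

Finally $|\frac{2\alpha p^2}nT_1|\le\alpha|s|/n\le\alpha\delta n$. Adding the three parts of $Q$ gives $\langle Q\rangle=na(t)+O(\delta n)$.
\end{proof}

\begin{remark}
At the critical point $p=\frac23$ and $2w=1$. The inequalities of Steps 3 and 4 then carry no information, in line with the divergence of the factor $D(p)$ in Subsection~\ref{sec:gauss}. This is why Theorem~\ref{thm:free} excludes $(\alpha_c,h_c)$.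
\end{remark}

\subsection{Integration in $t$}

\begin{proof}[Proof of Proposition~\ref{prop:phase}]
Let $\delta\le\delta_0$, $\varepsilon\le\varepsilon_0(\delta)$ and $\psi_n(t)=\log\mathbb E_0[\mathbf 1_{\mathcal B_\varepsilon}e^{tQ}]$. Then $\psi_n'(t)=\mathbb E_t[Q\mid\mathcal B_\varepsilon]$, and $\psi_n''(t)$ is the conditional variance of $Q$, so $\psi_n'$ is nondecreasing. Also $\psi_n(0)=\log\mu_0(\mathcal B_\varepsilon)\to0$ by Lemma~\ref{lem:conc}(i).

Proposition~\ref{prop:mean} holds for each $t$ with a threshold for $n$ that depends on $t$, because the rate in Theorem~\ref{thm:CD} depends on the model. Monotonicity replaces uniformity: $\psi_n'(0)\le\psi_n'(t)\le\psi_n'(1)$, and Proposition~\ref{prop:mean} at $t=0$ and $t=1$ shows that $\psi_n'/n$ is bounded on $[0,1]$ uniformly in large $n$. For uniformly bounded functions on $[0,1]$ the reverse Fatou lemma gives $\limsup\int\le\int\limsup$, so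
\[
\limsup_{n\to\infty}\Big|\frac{\psi_n(1)}n-\int_0^1a(t)\,dt\Big|\le\int_0^1\limsup_{n\to\infty}\Big|\frac{\psi_n'(t)}n-a(t)\Big|\,dt\le K\delta .
\]
By the integral in \eqref{eq:integral}, $\int_0^1a(t)\,dt=-\frac12\log(1-w)-\frac w2+\frac{\alpha^2v^3}{12}=\kappa(p)$.

By Lemma~\ref{lem:shell} at $t=1$, for $\varepsilon',\varepsilon''\in(0,\varepsilon_1]$ the ratio of $\mathbb E_0[\mathbf 1_{\mathcal B_{\varepsilon''}}e^Q]$ to $\mathbb E_0[\mathbf 1_{\mathcal B_{\varepsilon'}}e^Q]$ tends to $1$. So for each fixed $\varepsilon\in(0,\varepsilon_1]$ and every $\delta\le\delta_0$, $\limsup_n|n^{-1}\log\mathbb E_0[\mathbf 1_{\mathcal B_\varepsilon}e^Q]-\kappa(p)|\le K\delta$. Let $\delta\to0$. Then \eqref{eq:phase} follows from Lemma~\ref{lem:recenter}.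
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $\mathbb P=\mathbb P_{n,\alpha,h}$. By (c), Proposition~\ref{prop:phase} applies to $p=u_1$ and to $p=u_2$, with the same $\varepsilon_1=\frac14(u_2-u_1)$. For $\varepsilon\le\varepsilon_1$ let $\mathcal B^i_\varepsilon=\mathcal B_\varepsilon(u_i)$ and $\mathcal R_\varepsilon=(\mathcal B^1_\varepsilon\cup\mathcal B^2_\varepsilon)^c$. By Lemma~\ref{lem:conc}, $\mathcal B^1_\varepsilon$ and $\mathcal B^2_\varepsilon$ are disjoint and $\mathbb P(\mathcal R_\varepsilon)\le e^{-\gamma n^2}$ for $n$ large. Since $U(u_1)=U(u_2)$, \eqref{eq:phase} gives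
\begin{equation}\label{eq:ratio}
\frac{\mathbb P(\mathcal B^2_\varepsilon)}{\mathbb P(\mathcal B^1_\varepsilon)}=\frac{Z(\mathcal B^2_\varepsilon)}{Z(\mathcal B^1_\varepsilon)}=e^{-n\Delta+o(n)},
\end{equation}
and $\Delta>0$ by Proposition~\ref{prop:Delta}. Hence $\mathbb P(\mathcal B^1_\varepsilon)\to1$ and $\mathbb P(\mathcal B^2_\varepsilon)=e^{-n\Delta+o(n)}$.

Let $0<\eta<\frac12(u_2-u_1)$, $\varepsilon<\eta/2$ and $A_i=\{|2S_n/n^2-u_i|\le\eta\}$. The events $A_1$ and $A_2$ are disjoint, and $\mathcal B^i_\varepsilon\subset A_i$ for $n$ large by \eqref{eq:density}. So both $A_2$ and $A_1^c$ contain $\mathcal B^2_\varepsilon$ and are contained in $\mathcal B^2_\varepsilon\cup\mathcal R_\varepsilon$, and both have probability $e^{-n\Delta+o(n)}$.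
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}]
By Lemma~\ref{lem:U}(i), each of the one or two global maximizers $u$ satisfies $2w(u)<1$, so \eqref{eq:phase} holds at each, with $U(u)=f$. For $\varepsilon=\varepsilon_1$ the events $\mathcal B_\varepsilon(u)$ are disjoint and their union has probability $1-o(1)$, by Lemma~\ref{lem:conc}. Thus $\log Z_{n,\alpha,h}=\log\sum_uZ(\mathcal B_\varepsilon(u))+o(1)$, and the logarithm of a sum of at most two positive terms differs from the logarithm of the larger by at most $\log2$.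
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:window}]
Let $q=q(\alpha)$ and keep the events $\mathcal B^i_\varepsilon$, $\mathcal R_\varepsilon$, $\varepsilon\le\varepsilon_1$, defined at $(\alpha,q)$. Write $\mathbb P_h=\mathbb P_{n,\alpha,h}$, and $Z_h(B)$ for the restricted partition function at field $h$. Passing from $q$ to $h_n$ multiplies the weight of each graph by $e^{\xi_nS_n/n}$. Since $0\le S_n\le n^2/2$, the largest and smallest of these factors have ratio at most $e^{|\xi_n|n/2}$, so
\begin{equation}\label{eq:negl}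
\mathbb P_{h_n}(\mathcal R_\varepsilon)\le e^{|\xi_n|n/2}\,\mathbb P_q(\mathcal R_\varepsilon)\le e^{|\xi_n|n/2-\gamma n^2}\to0 .
\end{equation}
On $\mathcal B^i_\varepsilon$, $|S_n-u_in^2/2|\le\frac12(\varepsilon n^2+n)$ by \eqref{eq:density}. With \eqref{eq:ratio} and $\Delta-\frac\xi2(u_2-u_1)=\frac12(u_2-u_1)(\xi_c-\xi)$,
\[
\limsup_{n\to\infty}\Big|\frac1n\log\frac{Z_{h_n}(\mathcal B^1_\varepsilon)}{Z_{h_n}(\mathcal B^2_\varepsilon)}-\frac12(u_2-u_1)(\xi_c-\xi)\Big|\le\varepsilon|\xi| .
\]
If $\xi<\xi_c$, then for all small $\varepsilon$ the ratio tends to infinity, and \eqref{eq:negl} gives $\mathbb P_{h_n}(\mathcal B^1_\varepsilon)\to1$. If $\xi>\xi_c$, the ratio tends to zero and $\mathbb P_{h_n}(\mathcal B^2_\varepsilon)\to1$. By \eqref{eq:density}, $2S_n/n^2$ converges in probability to $u_1$ in the first case and to $u_2$ in the second.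

Now fix $\theta\in(0,1)$ and let $\Theta_n(\xi)=\mathbb P_{q+\xi/n}(\mathcal B^1_{\varepsilon_1})$, a continuous function of $\xi$. The events $\mathcal B^i_\varepsilon$ increase with $\varepsilon$, and $\mathcal B^1_{\varepsilon_1}\cap\mathcal B^2_{\varepsilon_1}=\emptyset$. The first part, applied to constant sequences, shows that $\Theta_n(\xi)\to1$ for fixed $\xi<\xi_c$ and $\Theta_n(\xi)\to0$ for fixed $\xi>\xi_c$. Choose $n_1<n_2<\cdots$ such that $\Theta_n(\xi_c-\frac1j)>\theta>\Theta_n(\xi_c+\frac1j)$ for $n\ge n_j$. For $n_j\le n<n_{j+1}$ the intermediate value theorem gives $\xi_n$ with $|\xi_n-\xi_c|<\frac1j$ and $\Theta_n(\xi_n)=\theta$. Then $\xi_n\to\xi_c$, and for $h_n=q+\xi_n/n$, \eqref{eq:negl} gives $\mathbb P_{h_n}(\mathcal B^2_{\varepsilon_1})\to1-\theta$. For $\varepsilon\le\varepsilon_1$ we have $\mathcal B^i_{\varepsilon_1}\setminus\mathcal B^i_\varepsilon\subset\mathcal R_\varepsilon$ by disjointness, so $\mathbb P_{h_n}(\mathcal B^1_\varepsilon)\to\theta$ and $\mathbb P_{h_n}(\mathcal B^2_\varepsilon)\to1-\theta$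 for every $\varepsilon\le\varepsilon_1$. By \eqref{eq:density}, for a bounded continuous $\chi$ the expectation of $\chi(2S_n/n^2)$ differs from $\theta\chi(u_1)+(1-\theta)\chi(u_2)$ by at most $o(1)+\max_i\sup_{|u-u_i|\le2\varepsilon}|\chi(u)-\chi(u_i)|$. Letting $n\to\infty$ and then $\varepsilon\to0$ proves the weak convergence.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CD}
Chatterjee and Diaconis, \emph{Ann. Statist.} \textbf{41} (2013).

\bibitem{LT}
\emph{Limit Theorems For Exponential Random Graphs},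
\texttt{http://www.dme.ufrj.br/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/\allowbreak 05/\allowbreak bianchi-05-23-2022.pdf}

\end{thebibliography}
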